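
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}

\title{Global asymptotic stability without equilibria\\ in infinite-dimensional Banach spaces}


\begin{abstract}
We show that every infinite-dimensional Banach space carries a continuous flow that has a nonempty compact invariant globally asymptotically stable set but no equilibrium, and in fact no periodic point. In finite dimensions such a flow does not exist, so finite-dimensional Banach spaces are exactly those on which global asymptotic stability of a compact set forces an equilibrium. We also show that an equilibrium is forced whenever the attracting set can be approximated by retractions from its neighborhoods, for example when it is a compact ANR. The flow is first constructed on a separable completely metrizable absolute retract, where points drift from a repelling copy of $SU(2)^2$ to an attracting $2$-torus, and is then moved to a Banach space by theorems of Kadec and Toru\'nczyk.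
\end{abstract}

\section{The question and the answer}

Let $(X,\|\cdot\|)$ be a Banach space. A \emph{dynamical system}, or flow, on $X$ is a continuous map $\pi:\mathbb R\times X\to X$ with $\pi(0,x)=x$ and $\pi(s,\pi(t,x))=\pi(s+t,x)$ for all $s,t\in\mathbb R$ and $x\in X$. We write $\pi_t=\pi(t,\cdot)$; each $\pi_t$ is a homeomorphism with inverse $\pi_{-t}$. A point $x$ is an \emph{equilibrium} if $\pi_t(x)=x$ for all $t\in\mathbb R$. A set $M\subset X$ is \emph{invariant} if $\pi_t(M)=M$ for all $t$. A nonempty compact invariant set $M$ is \emph{asymptotically stable} if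
\begin{itemize}
\item[(i)] it is \emph{stable}: for every neighborhood $U$ of $M$ there is a neighborhood $V$ of $M$ with $\pi_t(V)\subset U$ for all $t\ge0$; and
\item[(ii)] it is \emph{attracting}: its region of attraction
$\{x\in X: d(\pi_t(x),M)\to0\text{ as }t\to\infty\}$
is a neighborhood of $M$, where $d(x,M)=\inf\{\|x-y\|:y\in M\}$.
\end{itemize}
It is \emph{globally} asymptotically stable if moreover its region of attraction is all of $X$. Thus the long-time behavior of the whole system is collected, in a stable way, on one compact set. The question, posed in \cite{source}, is whether the system must then come to rest somewhere: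

\begin{quote}
\emph{Let $\pi$ be a flow on an infinite-dimensional Banach space with a nonempty compact invariant globally asymptotically stable set. Must $\pi$ have an equilibrium?}
\end{quote}

In low dimensions one sees why the guess is ``yes''. The planar flow given in polar coordinates by $\dot\varrho=\varrho(1-\varrho)/(1+\varrho)$, $\dot\theta=1$ has the unit circle as an asymptotically stable set, but the circle does not attract the origin. The smallest globally asymptotically stable set containing the circle is the closed disk, and the disk contains an equilibrium. In $\mathbb R^n$ this is general: a compact globally asymptotically stable set has a compact positively invariant neighborhood that is a retract of $\mathbb R^n$, Brouwer's theorem gives fixed points of all maps $\pi_t$ with $t>0$ there, and a limit of these is an equilibrium. In infinite dimensions $M$ is still compact and Schauder's theorem is still available, so one may hope for the same conclusion. It fails, on every infinite-dimensional space.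

\begin{theorem}\label{thm:main}
Every infinite-dimensional Banach space $X$ carries a dynamical system with a nonempty compact invariant globally asymptotically stable set and with no equilibrium. Moreover the system can be chosen so that $\pi_t(x)\ne x$ for all $x\in X$ and all $t\ne0$.
\end{theorem}

The following two theorems show how far a counterexample has to go: its attractor must be wild, and its space must be infinite-dimensional.

\begin{theorem}\label{thm:tame}
Let $\pi$ be a dynamical system on a Banach space and $M$ a nonempty compact invariant globally asymptotically stable set. Suppose that for every $\varepsilon>0$ there are a neighborhood $U$ of $M$ and a continuous map $\rho:U\to M$ with $\|\rho(x)-x\|<\varepsilon$ for all $x\in M$. Then $\pi$ has an equilibrium in $M$.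
\end{theorem}

The hypothesis holds, for instance, if $M$ is a compact ANR (the definition is recalled in Section~\ref{sec:anr}).

\begin{theorem}\label{thm:dim}
For a Banach space $X$ the following are equivalent: every dynamical system on $X$ with a nonempty compact invariant globally asymptotically stable set has an equilibrium; and $\dim X<\infty$.
\end{theorem}

We begin with the positive results, in Section~\ref{sec:positive}, because their proofs indicate what the counterexample must look like. Section~\ref{sec:plan} explains the construction on its smallest pieces, and Sections~\ref{sec:anr}--\ref{sec:final} carry it out.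

\section{Where equilibria are forced}\label{sec:positive}

In this section $\pi$ is a dynamical system on a Banach space $X$.

\begin{lemma}\label{lem:absorb}
Let $M$ be nonempty, compact, invariant and globally asymptotically stable, and let $U$ be a neighborhood of $M$. Every $x_0\in X$ has a neighborhood $W$ and a time $t_0\ge0$ with $\pi_t(W)\subset U$ for all $t\ge t_0$. Consequently, for each compact $K\subset X$ there is $t_0\ge0$ with $\pi_t(K)\subset U$ for all $t\ge t_0$.
\end{lemma}

\begin{proof}
By stability there is an open $V\supset M$ with $\pi_t(V)\subset U$ for all $t\ge0$. As $M$ is compact, $V$ contains an $\varepsilon$-neighborhood of $M$, so $\pi_{t_0}(x_0)\in V$ for some $t_0\ge 0$. By continuity $\pi_{t_0}(W)\subset V$ for a neighborhood $W$ of $x_0$, and then $\pi_t(W)\subset U$ for $t\ge t_0$. Cover $K$ by finitely many such $W$ and take the largest of their times.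
\end{proof}

\begin{lemma}\label{lem:dyadic}
If $K$ is compact and $\pi_{2^{-n}}$ has a fixed point in $K$ for every $n\ge 0$, then $\pi$ has an equilibrium in $K$.
\end{lemma}

\begin{proof}
The sets $\{x\in K:\pi_{2^{-n}}(x)=x\}$ are nonempty, compact and decreasing in $n$, so they have a common point. It is fixed by $\pi_t$ for all dyadic $t$, hence by continuity for all $t$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:tame}]
The idea is to apply Schauder's theorem on the compact convex set $K=\overline{\mathrm{conv}}\,M$ (compact by Mazur's theorem). The set $K$ need not lie in the domain of $\rho$, but the flow brings it there.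

Fix $t>0$ and $\varepsilon>0$, and let $U,\rho$ be as in the hypothesis; we may take $U$ open. By Lemma~\ref{lem:absorb}, $\pi_{t_0}(K)\subset U$ for some $t_0\ge0$. Hence
\[
\Phi=\pi_t\circ\pi_{-t_0}\circ\rho\circ\pi_{t_0}:K\to M\subset K
\]
is defined and continuous (its values lie in $M$ because $M$ is invariant), and by Schauder's theorem it has a fixed point $x\in M$. Put $y=\pi_{t_0}(x)\in M$. Applying $\pi_{t_0}$ to $x=\Phi(x)$ gives
\[
y=\pi_t(\rho(y)),\qquad \|\rho(y)-y\|<\varepsilon .
\]
Do this for $\varepsilon=1/n$, with maps $\rho_n$ and points $y_n$. Along a subsequence the points $y_n$ converge in $M$, and the points $\rho_n(y_n)$ converge to the same limit, which is therefore a fixed point of $\pi_t$ in $M$. Since $t>0$ was arbitrary, Lemma~\ref{lem:dyadic} with $K=M$ gives an equilibrium in $M$.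

If $M$ is a compact ANR, then $M$ is closed in $X$, so the identity of $M$ extends to a retraction $\rho:U\to M$ of a neighborhood, and this $\rho$ serves for all $\varepsilon$.
\end{proof}

\begin{corollary}\label{cor:notANR}
If a flow on a Banach space has no equilibrium, none of its nonempty compact invariant globally asymptotically stable sets is an ANR, and none satisfies the approximation hypothesis of Theorem~\ref{thm:tame}.
\end{corollary}

\begin{proposition}\label{prop:finite}
Let $\dim X<\infty$. A dynamical system on $X$ with a nonempty compact invariant globally asymptotically stable set $M$ has an equilibrium.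
\end{proposition}

\begin{proof}
If $X=\{0\}$ there is nothing to prove, so let $\dim X\ge1$. We build a Lyapunov function that strictly decreases off $M$, and retract $X$ along orbits onto one of its sublevel sets. The function
\[
l(x)=\sup_{t\ge0}\min\bigl(1,d(\pi_t(x),M)\bigr)
\]
is nonincreasing along orbits, and $l^{-1}(0)=M$. By Lemma~\ref{lem:absorb}, applied to the $\varepsilon$-neighborhood of $M$, every point has a neighborhood on which $l$ differs by at most $\varepsilon$ from the continuous function $\max_{0\le t\le t_0}\min(1,d(\pi_t(x),M))$ for a suitable $t_0$; hence $l$ is continuous. The same lemma gives $l(\pi_t(x))\to0$ as $t\to\infty$.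

The function $l$ may be constant along pieces of orbits, which would make hitting times of its sublevel sets discontinuous. We therefore average it:
\[
\Lambda(x)=\int_0^\infty e^{-s}\,l(\pi_s(x))\,ds .
\]
By dominated convergence $\Lambda$ is continuous. Also $\Lambda^{-1}(0)=M$, $\Lambda$ is nonincreasing along orbits, and $\Lambda(\pi_t(x))\le l(\pi_t(x))\to0$. If $x\notin M$ and $t>0$, then $\Lambda(\pi_t(x))<\Lambda(x)$: otherwise $l(\pi_{s+t}(x))=l(\pi_s(x))$ for all $s\ge0$ by continuity, so $l(\pi_{nt}(x))=l(x)>0$ for all $n$, contradicting $l(\pi_{nt}(x))\to0$.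

Let $W$ be a compact neighborhood of $M$; \emph{this is where $\dim X<\infty$ is used}. Its boundary is nonempty, compact and disjoint from $M$, so we may choose $0<c<\min_{\partial W}\Lambda$. Put $N=\{\Lambda\le c\}$. If there were $x\notin W$ with $\Lambda(x)\le c$, its orbit would enter $W$ in forward time through a point of $\partial W$, where $\Lambda>c$, although $\Lambda$ is nonincreasing along orbits. So $N\subset W$, and $N$ is compact, nonempty and positively invariant.

Let $\tau(x)=\min\{t\ge0:\Lambda(\pi_t(x))\le c\}$, which is finite. It is continuous. Indeed, fix $x$ and $\varepsilon>0$. If $\pi_{\tau(x)}(x)\in M$, then $\Lambda(\pi_{\tau(x)+\varepsilon}(x))=0<c$; otherwise strict decrease off $M$ gives $\Lambda(\pi_{\tau(x)+\varepsilon}(x))<\Lambda(\pi_{\tau(x)}(x))\le c$. In either case the inequality persists near $x$ and shows that $\tau\le\tau(x)+\varepsilon$ there. If $\varepsilon<\tau(x)$, then $\Lambda(\pi_{\tau(x)-\varepsilon}(x))>c$, which also persists near $x$ and, as $\Lambda$ is nonincreasing along orbits, shows that $\tau\ge\tau(x)-\varepsilon$ there; if $\varepsilon\ge\tau(x)$,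 this bound is trivial.

Hence $R(x)=\pi_{\tau(x)}(x)$ is a retraction of $X$ onto $N$. For $t>0$ apply Brouwer's theorem to $\pi_t\circ R$ on a closed ball containing $N$. There is a fixed point; it lies in $\pi_t(N)\subset N$, so $R$ does not move it, and it is fixed by $\pi_t$. Lemma~\ref{lem:dyadic} with $K=N$ finishes the proof.
\end{proof}

In infinite dimensions the Lyapunov function $\Lambda$ is still there, but compact neighborhoods are not. Nor is Schauder's theorem applicable to $\pi_t$ on a ball: $\pi_t$ is a homeomorphism and maps the ball onto a set with interior points, which is not relatively compact. By Corollary~\ref{cor:notANR} one must look for a wild attractor, inside a large space that is nevertheless an absolute retract.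

\section{The idea of the construction}\label{sec:plan}

It suffices to find a flow of the required kind on a separable completely metrizable absolute retract $S$: for such $S$ the product $S\times\ell_2$ is homeomorphic to $\ell_2$ (Section~\ref{sec:anr}), and on the extra factor we may use the contraction $w\mapsto e^{-t}w$. Here ``of the required kind'' makes sense on any metrizable space, because for a compact set $M$ the condition $d(\pi_t(x),M)\to0$ says that the orbit of $x$ eventually stays in each neighborhood of $M$.

\paragraph{Two ends joined by a wedge.}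
We let orbits drift, for $r$ from $-\infty$ to $+\infty$, from a compact end $C_-$ to a compact end $C_+$. Each end is a compact group and carries a translation flow without equilibria. Between the ends lie slices, all equal to one space $P$, with maps $C_-\xleftarrow{\ \alpha\ }P\xrightarrow{\ \beta\ }C_+$. Up to homotopy the total space should then be the double mapping cylinder of $\alpha$ and $\beta$, and it has to be contractible. The choice $P=C_-\times C_+$ gives the join, which is not contractible ($S^3*S^1=S^5$, for instance). The wedge $P=C_-\vee C_+$ works: the two collapses $\alpha,\beta$ split the homology of $P$ exactly into that of the ends.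

The price is that no flow on $P$ is compatible with the translation flows on both ends. Every homeomorphism of the wedge of a torus of positive dimension and a connected compact group manifold of higher dimension fixes the wedge point, the only non-manifold point, while the images of this point in $C_\pm$ move. So we let the flow do nothing on $P$, $(p,r)\mapsto(p,r+t)$, and twist the way in which $P\times\mathbb R$ approaches its ends: $(p,r)$ will be close to $\alpha(p)\gamma(r)$ as $r\to-\infty$, where $\gamma$ is the one-parameter group that drives $C_-$, and similarly at $+\infty$. Now the flow extends continuously to the ends, but local contractibility is lost.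

\paragraph{The attracting end: a spiral and its repair.}
The smallest case has one point in the slice and a circle at $r=+\infty$. Let $\mathbb R\sqcup S^1$ carry the topology in which $r_n\to z\in S^1$ means $r_n\to+\infty$ and $e^{ir_n}\to z$. This is a line spiraling onto a circle. The maps $r\mapsto r+t$, $z\mapsto ze^{it}$ form a flow without equilibria, but a small neighborhood of $z$ meets infinitely many turns of the spiral, so the space is not locally connected and is no absolute retract. Repair it by one more coordinate, a phase $v$: take points $(r,v)\in\mathbb R^2$, the flow $(r,v)\mapsto(r+t,v)$, and declare that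
\[
(r_n,v_n)\to z\in S^1\quad\Longleftrightarrow\quad r_n\to+\infty\ \text{ and }\ e^{i(r_n+v_n)}\to z .
\]
Now $(r,v)$ can be pushed into the circle without changing $e^{i(r+v)}$:
\[
(r,v)\mapsto(r+\sigma,\;v-\sigma),\qquad \sigma\to\infty,
\]
converges to $e^{i(r+v)}$. The circle has become a strong deformation retract of the space. Since the circle and its complement $\mathbb R^2$ are ANRs, a lemma of Kruse and Liebnitz (Lemma~\ref{lem:KL}) says that the whole space is an ANR. That $v$ becomes unbounded is harmless here, because this end is attracting: every point with large $r$ may be considered close to $C_+$.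

\paragraph{The repelling end: why $SU(2)$.}
At $r=-\infty$ this freedom is not available. If points $(r,v)$ with $v\ne0$ fixed came close to $C_-$ as $r\to-\infty$, their forward orbits would start near the attractor and pass through $(0,v)$; stability would then force $(0,v)$ to lie in the attractor. This cannot happen for all $v$, since the attractor is compact. So near $C_-$ the correcting coordinate, now called $u$, has to be \emph{small}. But there is plenty of ``time'' $|r|$, and we can let $u$ act with weight $-r$. With the circle as end one would use the phase $e^{i(r-ru)}$. To push $(r,u)$ to $(r-\sigma,u')$ with the phase kept one needs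
\[
(\sigma-r)\,u'=-ru+\zeta(\sigma),\qquad e^{i\zeta(\sigma)}=e^{i\sigma},\quad\zeta(0)=0 .
\]
Continuity forces $\zeta(\sigma)=\sigma$, so $u'\to1$ as $\sigma\to\infty$, and the push leaves every small neighborhood of $\{u=0\}$. The trouble is that the loop $e^{i\sigma}$ is not contractible in the circle. In $SU(2)$ every loop is contractible, and correspondingly there are, for \emph{all} $\sigma\in\mathbb R$, paths from $1$ to $\gamma(\sigma)$ that depend continuously on $\sigma$ and have length at most $\pi$ (Lemma~\ref{lem:paths}(d)). With such a bounded correction, $u'\to0$ as $\sigma\to\infty$, and the push works.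

For this the correcting coordinate is taken to be a path; a Lie algebra element would not do. Indeed, a continuous $\zeta:\mathbb R\to su(2)$ with $\zeta(0)=0$ and $\exp\zeta(s)=\exp(sI)$, $I=\mathrm{diag}(i,-i)$, is unbounded: for $s\notin\pi\mathbb Z$ the matrix $\zeta(s)$ commutes with $\exp(sI)$, which has distinct eigenvalues, so $\zeta(s)=x(s)I$ with $x(s)-s\in2\pi\mathbb Z$; by continuity $\zeta(s)=sI$ for all $s$.

\section{Absolute retracts: the facts used}\label{sec:anr}

A metrizable space $Y$ is an \emph{absolute neighborhood retract} (ANR) if every continuous map $B\to Y$ from a closed subset $B$ of a metrizable space $Q$ extends to a neighborhood of $B$ in $Q$, and an \emph{absolute retract} (AR) if it always extends to all of $Q$. (The extension form of the definition is equivalent to the retract form, which explains the names.) We use the following facts.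

\begin{itemize}
\item[(F1)] Banach spaces, compact manifolds, finite wedges of compact manifolds and finite products of ANRs are ANRs. A contractible ANR is an AR \cite{Hu}. A separable ANR has the homotopy type of a CW complex \cite{Milnor}.
\item[(F2)] If $S$ is a separable completely metrizable AR, then $S\times\ell_2\cong\ell_2$ \cite{Tor74}.
\item[(F3)] Every infinite-dimensional Banach space is homeomorphic to a Hilbert space $\ell_2(\kappa)$ with $\kappa$ infinite (Kadec in the separable case; Toru\'nczyk \cite{Tor81} in general).
\end{itemize}

A disjoint union of two ANRs is an ANR: a map from $B$ splits $B$ into two disjoint closed sets, which have disjoint neighborhoods in $Q$, and one extends the two parts separately.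

\section{Short paths in $SU(2)^k$}\label{sec:paths}

Let $k\in\{1,2\}$. The value $k=1$ suffices for a flow without equilibria, and a first reading may assume it; $k=2$ excludes periodic points as well. Put $G=SU(2)^k$, viewed as block-diagonal unitary matrices of size $2k$, with Lie algebra $\mathfrak g=su(2)^k$. We use the operator norm $\|\cdot\|$, which does not change under left and right multiplication by unitary matrices. Let
\[
I=\begin{pmatrix}i&0\\0&-i\end{pmatrix},\qquad j=\begin{pmatrix}0&1\\-1&0\end{pmatrix},\qquad I,j\in su(2),\quad j^2=-1,\quad jIj^{-1}=-I .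
\]
Let $L=I$ if $k=1$ and $L=(I,\sqrt2\,I)$ if $k=2$, and put $\gamma(s)=\exp(sL)\in G$.

Let $H=C([0,1],\mathfrak g)$ with the sup norm, a separable Banach space. For $u\in H$ let $e_u:[0,1]\to G$ be the solution of $e_u'=u\,e_u$, $e_u(0)=1$, and let $E(u)=e_u(1)$ be its endpoint. For $u,w\in H$ put
\[
(u*w)(\theta)=u(\theta)+e_u(\theta)\,w(\theta)\,e_u(\theta)^{-1}.
\]

\begin{lemma}\label{lem:paths}
\begin{itemize}
\item[(a)] $\|e_u(\theta)-e_w(\theta)\|\le\|u-w\|$ for all $u,w\in H$ and $\theta\in[0,1]$. In particular $E$ is $1$-Lipschitz.
\item[(b)] The map $*:H\times H\to H$ is continuous, and $E(u*w)=E(u)E(w)$, $u*0=u$, $\|u*w\|\le\|u\|+\|w\|$.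
\item[(c)] For $g\in G$ and $w\in H$, $E(gwg^{-1})=g\,E(w)\,g^{-1}$ and $\|gwg^{-1}\|=\|w\|$.
\item[(d)] There is a continuous map $\zeta:\mathbb R\to H$ with $\zeta(0)=0$, $E(\zeta(s))=\gamma(s)$ and $\|\zeta(s)\|\le\pi$ for all $s\in\mathbb R$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) We have $(e_w^{-1}e_u)'=e_w^{-1}(u-w)e_u$, which has norm at most $\|u-w\|$. Hence $\|e_w^{-1}e_u-1\|\le\|u-w\|$; multiply by $e_w$ on the left.

(b) The product $e_ue_w$ starts at $1$ and satisfies $(e_ue_w)'=u\,e_ue_w+e_u\,w\,e_w=(u*w)\,e_ue_w$, so $e_{u*w}=e_ue_w$. Continuity of $*$ follows from (a), and the rest is immediate.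

(c) The path $g\,e_w\,g^{-1}$ solves the equation for $gwg^{-1}$.

(d) Let $k=1$. The idea is to write $\exp(sI)=\exp(\frac s2I)\exp(\frac s2I)$ and to obtain the first factor from its inverse by conjugation with $j$; a path from $1$ to $j$ turns this into a path from $1$ to $\exp(sI)$ whose length is bounded independently of $s$. Let $q(\theta)=\exp(\theta\frac\pi2j)$, so that $q(0)=1$ and $q(1)=j$, and put
\[
Q_s(\theta)=q(\theta)\exp\bigl(-\tfrac s2I\bigr)q(\theta)^{-1},\qquad e^s(\theta)=Q_s(\theta)\exp\bigl(\tfrac s2I\bigr).
\]
Then $e^s(0)=1$. Since $jIj^{-1}=-I$, we have $Q_s(1)=\exp(\frac s2I)$ and $e^s(1)=\exp(sI)=\gamma(s)$. From $q'=\frac\pi2jq$ and $(q^{-1})'=-\frac\pi2q^{-1}j$ we get $Q_s'=\frac\pi2(jQ_s-Q_sj)$, hence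
\[
(e^s)'(e^s)^{-1}=Q_s'Q_s^{-1}=\tfrac\pi2\bigl(j-Q_sjQ_s^{-1}\bigr)=:\zeta(s)\in H .
\]
So $e_{\zeta(s)}=e^s$ and $E(\zeta(s))=\gamma(s)$. As $\|j\|=1$, $\|\zeta(s)\|\le\pi$. Since $Q_s(\theta)$ is jointly continuous and $[0,1]$ is compact, $\zeta$ is continuous into the sup norm. As $Q_0=1$, $\zeta(0)=0$.

For $k=2$ take $\zeta(s)=(\zeta_0(s),\zeta_0(\sqrt2\,s))$, where $\zeta_0$ is the map just constructed; the norm of a block-diagonal matrix is the larger of the two block norms.
\end{proof}

\section{The space $S$ and its flow}\label{sec:space}

Let $T=(S^1)^k\subset\mathbb C^k$, and for $x\in\mathbb R^k$ put $e(x)=(e^{ix_1},\dots,e^{ix_k})\in T$. Let $\omega=1$ if $k=1$ and $\omega=(1,\sqrt2)$ if $k=2$. The wedge is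
\[
P=(G\times\{1\})\cup(\{1\}\times T)\subset G\times T,
\]
a copy of $G\vee T$, with the coordinate projections $\alpha:P\to G$ and $\beta:P\to T$.

Let $S_0=P\times\mathbb R\times H\times\mathbb R^k$, with points $x=(p,r,u,v)$: $p$ is the position in the slice, $r$ the drift, and $u$, $v$ are the correcting coordinates for the ends at $-\infty$ and $+\infty$. The positions of $x$ as seen from the two ends are
\[
Y(x)=E(-ru)\,\alpha(p)\,\gamma(r)\in G,\qquad Z(x)=\beta(p)\,e(r\omega+v)\in T .
\]
Let $C_-=G$, $C_+=T$, and
\[
S=C_-\sqcup S_0\sqcup C_+ .
\]

\paragraph{Topology.} We want $S_0$ to be open in $S$ with its product topology, and convergence of points $x_n=(p_n,r_n,u_n,v_n)\in S_0$ to points of the ends to be the following: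
\begin{align}
&x_n\to y\in C_-\quad\Longleftrightarrow\quad r_n\to-\infty,\ \ Y(x_n)\to y,\ \ u_n\to0,\ \ v_n\to0;\label{eq:conv-}\\
&x_n\to z\in C_+\quad\Longleftrightarrow\quad r_n\to+\infty,\ \ Z(x_n)\to z.\label{eq:conv+}
\end{align}
The asymmetry is deliberate: see Section~\ref{sec:plan} and Figure~\ref{fig:nbhd}. To get this topology, and complete metrizability with it, embed $S$ in a Banach space. Write $\mathcal M$ for the space of complex $2k\times2k$ matrices and $|\cdot|$ for the Euclidean norm on $\mathbb R^k$, and put
\[
m_-(r)=\frac{\max(0,-r)}{1+|r|},\qquad m_+(r)=\frac{\max(0,r)}{1+|r|},\qquad n(r)=\min(1,e^{-r}).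
\]
Define $J:S\to\mathbb R\times\mathcal M\times\mathbb C^k\times(\mathcal M\times\mathbb C^k)\times H\times\mathbb R^k$ by
\[
J(x)=\Bigl(\tfrac r{1+|r|},\ m_-(r)Y(x),\ m_+(r)Z(x),\ e^{-|r|}p,\ \tfrac{n(r)\,u}{1+\|u\|},\ \tfrac{n(r)\,v}{1+|v|}\Bigr)\qquad(x\in S_0),
\]
$J(y)=(-1,y,0,0,0,0)$ for $y\in C_-$, and $J(z)=(1,0,z,0,0,0)$ for $z\in C_+$. The map $J$ is injective, and we give $S$ the topology induced by $J$.

\begin{lemma}\label{lem:top}
$S$ is separable and completely metrizable, $S_0$ is open in $S$ and carries its product topology, $C_-$ and $C_+$ are closed and carry their usual topologies, and \eqref{eq:conv-}, \eqref{eq:conv+} hold.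
\end{lemma}

\begin{proof}
On $S_0$ the map $J$ is continuous for the product topology, and from $J(x)$ one recovers continuously $r$ (first coordinate), then $p$, then $u$ and $v$, since $\xi=u/(1+\|u\|)$ gives $u=\xi/(1-\|\xi\|)$, and similarly for $v$. So $S_0$ has its product topology. The first coordinate of $J$ has modulus less than $1$ exactly on $S_0$, and it equals $\pm1$ exactly on $C_\pm$; so $S_0$ is open and $C_\pm$ are closed. Clearly $C_\pm$ carry their usual topologies.

Let $x_n\in S_0$. The first coordinate of $J(x_n)$ tends to $-1$ iff $r_n\to-\infty$. In that case $m_-(r_n)\to1$, so the second coordinate tends to $y$ iff $Y(x_n)\to y$. The third is eventually $0$, the fourth tends to $0$ because $P$ is bounded, and as $n(r_n)=1$ for $r_n\le0$, the last two tend to $0$ iff $u_n\to0$ and $v_n\to0$. This is \eqref{eq:conv-}. Likewise, the first coordinate tends to $1$ iff $r_n\to+\infty$. Then the second is eventually $0$, the third tends to $z$ iff $Z(x_n)\to z$, and the last three tend to $0$ automatically since $e^{-|r_n|}\to0$ and $n(r_n)\to0$. This is \eqref{eq:conv+}.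

Finally, $S_0$ is completely metrizable as a product of a compact metric space and Banach spaces, so $J(S_0)$ is a $G_\delta$ in the separable Banach space above. The sets $J(C_\pm)$ are compact. A finite union of $G_\delta$ sets is a $G_\delta$ set, so $J(S)$ is a $G_\delta$ and $S$ is separable and completely metrizable.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\fill[gray!25] (-4.5,-0.35) rectangle (1.5,0.35);
\fill[gray!25] (1.5,-1.4) rectangle (4.5,1.4);
\draw[very thick] (-4.5,0) -- (4.5,0);
\fill (-4.5,0) circle (0.11);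
\fill (4.5,0) circle (0.11);
\node[left] at (-4.6,0) {$C_-$};
\node[right] at (4.6,0) {$C_+$};
\draw[dashed] (1.5,-1.6) -- (1.5,1.6);
\node[below] at (1.5,-1.6) {$r=1/\delta$};
\draw[->] (-3.5,1) -- (-2.3,1);
\draw[->] (-0.5,1) -- (0.7,1);
\draw[->] (2.3,1) -- (3.5,1);
\draw[->] (-2,-1) -- (-0.8,-1);
\draw[->] (2.3,-1) -- (3.5,-1);
\draw[<->] (-5.6,-1.3) -- (-5.6,1.3);
\node[left] at (-5.6,1) {$(u,v)$};
\end{tikzpicture}
\caption{The space $S$ with the slice coordinate $p$ suppressed. The drift $r$ runs from $-\infty$ at the repelling end $C_-$ to $+\infty$ at the attracting end $C_+$; arrows show the flow on $S_0$, which changes only $r$. The thick line with its two ends is the attractor $M$ of Section~\ref{sec:attractor}; on $M\cap S_0$ we have $u=0$ and $v=0$. The shaded set is the neighborhood $U_\delta$: a thin tube around $M$ together with everything to the right of $r=1/\delta$. It is mapped into itself in forward time.}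
\label{fig:nbhd}
\end{figure}

\paragraph{Flow.} For $t\in\mathbb R$ put
\[
\pi_t(p,r,u,v)=(p,r+t,u,v)\ \text{ on }S_0,\qquad \pi_t(y)=y\,\gamma(t)\ \text{ on }C_-,\qquad \pi_t(z)=z\,e(t\omega)\ \text{ on }C_+ .
\]

\begin{lemma}\label{lem:flow}
This is a flow on $S$ without equilibria. If $k=2$, then $\pi_t(x)\ne x$ for all $x\in S$ and $t\ne0$.
\end{lemma}

\begin{proof}
The group law is clear. Continuity of $(t,x)\mapsto\pi_t(x)$ is clear on the open invariant set $S_0$ and along sequences in $C_-$ or in $C_+$. Let $t_n\to t$ and $S_0\ni x_n\to y\in C_-$. By Lemma~\ref{lem:paths}(a) and since multiplication by unitaries preserves the norm,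
\[
\|Y(\pi_{t_n}(x_n))-Y(x_n)\gamma(t_n)\|=\|E(-(r_n+t_n)u_n)-E(-r_nu_n)\|\le|t_n|\,\|u_n\|\to0 ,
\]
so $Y(\pi_{t_n}(x_n))\to y\,\gamma(t)$. Moreover $r_n+t_n\to-\infty$, $u_n\to0$ and $v_n\to0$, so \eqref{eq:conv-} gives $\pi_{t_n}(x_n)\to\pi_t(y)$. If $S_0\ni x_n\to z\in C_+$, then $r_n+t_n\to+\infty$ and $Z(\pi_{t_n}(x_n))=Z(x_n)\,e(t_n\omega)\to z\,e(t\omega)$, so \eqref{eq:conv+} applies.

On $S_0$ the coordinate $r$ changes for every $t\ne0$. On the ends, $\pi_t(y)=y$ iff $\exp(tL)=1$, and $\pi_t(z)=z$ iff $e(t\omega)=1$. Neither holds for all $t$. If $k=2$, each forces both $t$ and $\sqrt2\,t$ to lie in $2\pi\mathbb Z$, that is, $t=0$.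
\end{proof}

\section{The attractor}\label{sec:attractor}

Let
\[
M=C_-\cup C_+\cup\{(p,r,0,0):p\in P,\ r\in\mathbb R\},
\]
and for $\delta>0$
\[
U_\delta=C_-\cup C_+\cup\bigl\{(p,r,u,v): r>1/\delta\ \text{ or }\ (\|u\|<\delta\text{ and }|v|<\delta)\bigr\}.
\]

\begin{proposition}\label{prop:attractor}
$M$ is nonempty, compact and invariant. The sets $U_\delta$ form a base of open neighborhoods of $M$, they satisfy $\pi_t(U_\delta)\subset U_\delta$ for $t\ge0$, and for all $x\in S$ and $\delta>0$ we have $\pi_t(x)\in U_\delta$ for all sufficiently large $t$.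
\end{proposition}

\begin{proof}
Clearly $M$ is nonempty and invariant. As $C_\pm$ are compact, for the compactness of $M$ it suffices to consider a sequence of points $x_n=(p_n,r_n,0,0)$. If $(r_n)$ has a bounded subsequence, use the compactness of $P$. Otherwise pass to a subsequence with $r_n\to-\infty$ or $r_n\to+\infty$ along which $Y(x_n)$, respectively $Z(x_n)$, converges in the compact group $G$, respectively $T$, and apply \eqref{eq:conv-} or \eqref{eq:conv+}.

\emph{$U_\delta$ is open.} Its complement $\{r\le1/\delta,\ \max(\|u\|,|v|)\ge\delta\}$ is closed in $S_0$. A sequence in it cannot converge to a point of $C_-$, since then $u_n,v_n\to0$, nor to a point of $C_+$, since then $r_n\to+\infty$.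

\emph{Positive invariance} holds because $r$ increases and $u,v$ do not change.

\emph{Base.} Suppose that some open $U\supset M$ contains no $U_\delta$. Choose $x_n=(p_n,r_n,u_n,v_n)\in U_{1/n}\setminus U$; these points lie in $S_0$. If $(r_n)$ is not bounded above, pass to a subsequence with $r_n\to+\infty$ and $Z(x_n)$ convergent; then $x_n$ converges to a point of $C_+$. If $(r_n)$ is bounded above, then $r_n\le n$ for large $n$, so $\|u_n\|,|v_n|<1/n$. A subsequence then converges to some $(p,r,0,0)$ or, if $r_n\to-\infty$, to a point of $C_-$, because $G$ is compact. In every case the limit lies in $M$ and in the closed set $S\setminus U$, a contradiction.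

\emph{Absorption.} For $x\in C_\pm$ it is trivial, and for $x\in S_0$ we have $r+t>1/\delta$ for large $t$.
\end{proof}

\section{$S$ is an ANR}\label{sec:ANR}

The following lemma is due to Kruse and Liebnitz \cite{KL}; we include a proof.

\begin{lemma}\label{lem:KL}
Let $X$ be metrizable and $C\subset X$ closed, and suppose that $C$ and $X\setminus C$ are ANRs. Suppose there are an open $U\supset C$ and a continuous $D:U\times[0,1]\to X$ with $D_0=\mathrm{id}$, $D_1(U)\subset C$, and $D_s(c)=c$ for all $c\in C$, $s\in[0,1]$. Then $X$ is an ANR.
\end{lemma}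

\begin{proof}
Let $B$ be closed in a metrizable space $Q$ and $f:B\to X$ continuous; fix metrics, all denoted $d$. Put $B_0=f^{-1}(C)$, a closed set, and $B_1=B\setminus B_0$. If $B_0$ or $B_1$ is empty, then $f$ maps into $X\setminus C$ or into $C$ and we are done. In general we extend $f$ near $B_1$ inside $X\setminus C$ by a map $g$, extend near $B_0$ inside $C$ by a map $h$, and use $D$ to interpolate.

\emph{The map $g$.} As $X\setminus C$ is an ANR and $B_1$ is closed in $Q\setminus B_0$, $f|_{B_1}$ extends to a continuous $g:W\to X\setminus C$ with $W\subset Q\setminus B_0$ open. To control $g$ near $B_0$, replace $W$ by the set of all $q\in W$ for which some $b\in B_1$ satisfies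
\[
d(q,b)<\tfrac12d(b,B_0)\quad\text{and}\quad d(g(q),f(b))<d(b,B_0).
\]
This set is open, and it contains $B_1$ (take $b=q$). If now $q\in W$ tends to $q_0\in B_0$ and $b$ is chosen for $q$ as above, then $d(q,b)<\frac12d(b,q_0)\le\frac12(d(b,q)+d(q,q_0))$. Hence $d(q,b)<d(q,q_0)$ and $b\to q_0$, so that $f(b)\to f(q_0)$ and $d(g(q),f(b))<d(b,q_0)\to0$. Thus $g(q)\to f(q_0)$, and
\[
\hat g=f|_{B_0}\cup g:\ B_0\cup W\to X
\]
is continuous.

\emph{The map $h$.} Let $\lambda:Q\setminus B_0\to[0,1]$ be continuous, $0$ on $B_1$ and $1$ off $W$. The set $F_0=B_0\cup\{\lambda\le\frac12\}$ is closed in $Q$ and contained in $B_0\cup W$. Choose $O\subset Q$ open with $O\cap F_0=\{q\in F_0:\hat g(q)\in U\}$; it contains $B_0$. As $C$ is an ANR and $O\cap F_0$ is closed in $O$, the map $D_1\circ\hat g:O\cap F_0\to C$ extends to a continuous $h:V\to C$, where $V$ is open and $O\cap F_0\subset V\subset O$. Then $V\cap F_0=O\cap F_0$.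

\emph{Interpolation.} Choose open sets with $B_0\subset V_1\subset\overline{V_1}\subset V_2\subset\overline{V_2}\subset V$ and a continuous $\mu:Q\to[0,1]$ that is $1$ on $\overline{V_1}$ and $0$ off $V_2$. On the open set $N=V_1\cup\{\lambda<\frac12\}\supset B$ define
\[
F(q)=\begin{cases}
f(q)&\text{if }q\in B_0,\\
h(q)&\text{if }q\in V_1\setminus B_0,\ \lambda(q)\ge\frac12,\\
D\bigl(g(q),2\lambda(q)\mu(q)\bigr)&\text{if }q\in(V\cap N)\setminus B_0,\ \lambda(q)\le\frac12,\\
g(q)&\text{if }\lambda(q)<\frac12,\ q\notin\overline{V_2}.
\end{cases}
\]
In the third line $q\in V\cap F_0=O\cap F_0$, so $g(q)\in U$ and the expression is defined. The cases cover $N$: a point of $N\setminus B_0$ with $\lambda\ge\frac12$ lies in $V_1$, and one with $\lambda<\frac12$ lies in $V$ or off $\overline{V_2}$. They agree on overlaps: in lines three and four, $\mu=0$ off $\overline{V_2}$ and $D_0=\mathrm{id}$; in lines two and three, $q\in V_1$ and $\lambda(q)=\frac12$, so $\mu(q)=1$ and $D_1(g(q))=h(q)$.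

\emph{Continuity.} The set $N\setminus B_0$ is the union of the open sets $(V\setminus B_0)\cap\{\lambda<\frac12\}$ and $\{\lambda<\frac12\}\setminus\overline{V_2}$, on each of which $F$ is given by one formula, and $V_1\setminus B_0$, on which $F$ is pasted from the relatively closed sets $\{\lambda\ge\frac12\}$ and $\{\lambda\le\frac12\}$. So $F$ is continuous on $N\setminus B_0$. Let $q\to q_0\in B_0$; eventually $q\in V_1$, so only the first three lines matter. In the first, $f(q)\to f(q_0)$. In the second, $h(q)\to h(q_0)=D_1(f(q_0))=f(q_0)$. In the third, $g(q)\to f(q_0)\in C$, and since all $D_s$ fix $f(q_0)$ and $[0,1]$ is compact, $D(g(q),s)\to f(q_0)$ uniformly in $s$.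

On $B_1$ we have $\lambda=0$, so $F=g=f$. Hence $F:N\to X$ extends $f$.
\end{proof}

Let $U_-=C_-\cup\{r<0\}$ and $U_+=C_+\cup\{r>0\}$, where $\{r<0\}$ means $\{x\in S_0:r<0\}$, and so on. These sets are open and disjoint: $U_-$ is the set where the first coordinate of $J$ is negative, and $U_+$ the set where it is positive. We now push $U_\pm$ into $C_\pm$, keeping $Y$, respectively $Z$, constant; this is the computation announced in Section~\ref{sec:plan}.

\begin{proposition}\label{prop:deform}
$C_\pm$ is a strong deformation retract of $U_\pm$. More precisely, there are continuous $D^\pm:U_\pm\times[0,1]\to U_\pm$ with $D^\pm_0=\mathrm{id}$, $D^\pm_s=\mathrm{id}$ on $C_\pm$, and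
\[
D^-_1=Y\ \text{ on }U_-\cap S_0,\qquad D^+_1=Z\ \text{ on }U_+\cap S_0 .
\]
\end{proposition}

\begin{proof}
For $0\le s<1$ put $\sigma=s/(1-s)$, so that $\sigma\to\infty$ as $s\to1$.

\emph{The end $C_+$.} On $C_+$ put $D^+_s=\mathrm{id}$; on $U_+\cap S_0$ put $D^+_1=Z$ and
\[
D^+_s(p,r,u,v)=(p,\ r+\sigma,\ u,\ v-\sigma\omega)\qquad(s<1).
\]
Then $Z(D^+_s(x))=Z(x)$ for $s<1$. Continuity on $(U_+\cap S_0)\times[0,1)$ is clear. If $x_n\to x\in U_+\cap S_0$ and $s_n\to1$ with $s_n<1$, the drift coordinate $r_n+\sigma_n$ of $D^+_{s_n}(x_n)$ tends to $+\infty$ and $Z(D^+_{s_n}(x_n))=Z(x_n)\to Z(x)$, so $D^+_{s_n}(x_n)\to Z(x)$ by \eqref{eq:conv+}; for $s_n=1$ this is the continuity of $Z$. If $S_0\ni x_n\to z\in C_+$ and $s_n\to s$ is arbitrary, then for $s_n<1$ the drift coordinate is at least $r_n\to+\infty$ and $Z(D^+_{s_n}(x_n))=Z(x_n)\to z$, while for $s_n=1$ we have $D^+_1(x_n)=Z(x_n)\to z$. Again $D^+_{s_n}(x_n)\to z$. Points of $C_+$ are fixed.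

\emph{The end $C_-$.} On $C_-$ put $D^-_s=\mathrm{id}$; on $U_-\cap S_0$ put $D^-_1=Y$ and, for $s<1$, with $\zeta$ from Lemma~\ref{lem:paths}(d),
\[
D^-_s(p,r,u,v)=(p,r',u',v')=\Bigl(p,\ r-\sigma,\ \frac{(-ru)*\bigl(\alpha(p)\,\zeta(\sigma)\,\alpha(p)^{-1}\bigr)}{\sigma-r},\ (1-s)v\Bigr).
\]
This is defined since $r<0\le\sigma$. For $s=0$ we have $\sigma=0$ and $\zeta(0)=0$, so $u'=(-ru)/(-r)=u$ and $D^-_0=\mathrm{id}$. Since $-r'=\sigma-r$, the element $-r'u'$ is the numerator in the third coordinate. By Lemma~\ref{lem:paths}(b), (c), (d),
\[
Y(D^-_s(x))=E(-ru)\;\alpha(p)\gamma(\sigma)\alpha(p)^{-1}\;\alpha(p)\gamma(r-\sigma)=E(-ru)\,\alpha(p)\,\gamma(r)=Y(x),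
\]
and
\begin{equation}\label{eq:uprime}
\|u'\|\le\frac{|r|\,\|u\|+\pi}{\sigma+|r|} .
\end{equation}
Continuity on $(U_-\cap S_0)\times[0,1)$ is clear.

Let $x_n\to x\in U_-\cap S_0$ and $s_n\to1$. If $s_n<1$, then $r_n'\to-\infty$, $Y(D^-_{s_n}(x_n))=Y(x_n)\to Y(x)$, $u_n'\to0$ by \eqref{eq:uprime}, and $v_n'\to0$; so $D^-_{s_n}(x_n)\to Y(x)=D^-_1(x)$ by \eqref{eq:conv-}. For $s_n=1$ this is the continuity of $Y$.

Let $S_0\ni x_n\to y\in C_-$ and let $s_n\to s$ be arbitrary. If $s_n<1$, then $r_n'\le r_n\to-\infty$, $Y(D^-_{s_n}(x_n))=Y(x_n)\to y$, $|v_n'|\le|v_n|\to0$, and by \eqref{eq:uprime}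
\[
\|u_n'\|\le\|u_n\|+\frac{\pi}{|r_n|}\to0 ,
\]
so $D^-_{s_n}(x_n)\to y$. If $s_n=1$, then $D^-_1(x_n)=Y(x_n)\to y$. Points of $C_-$ are fixed.
\end{proof}

The last estimate is the heart of the matter: it uses that $\zeta$ is bounded on all of $\mathbb R$, since nothing bounds $\sigma_n$ in terms of $|r_n|$.

\begin{corollary}\label{cor:ANR}
$S$ is an ANR.
\end{corollary}

\begin{proof}
Apply Lemma~\ref{lem:KL} with $C=C_-\sqcup C_+$, an ANR as a disjoint union of two compact manifolds. Its complement $S_0=P\times\mathbb R\times H\times\mathbb R^k$ is an ANR by (F1). Take $U=U_-\cup U_+$ and $D=D^-\cup D^+$.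
\end{proof}

\section{$S$ is contractible}\label{sec:contractible}

\begin{proposition}\label{prop:AR}
$S$ is contractible. Hence $S$ is a separable completely metrizable AR.
\end{proposition}

\begin{proof}
The sets $S_-=C_-\cup\{r<1\}$ and $S_+=C_+\cup\{r>-1\}$ are open (they are given by strict inequalities for the first coordinate of $J$) and cover $S$.

\emph{Homotopy types.} The homotopy $\pi_{-2s}$, $s\in[0,1]$, maps $S_-$ into $S_-$ and $U_-$ into $U_-$, and $\pi_{-2}(S_-)\subset U_-$. So the inclusion $U_-\to S_-$ is a homotopy equivalence with inverse $\pi_{-2}$, and by Proposition~\ref{prop:deform} the map $D^-_1\circ\pi_{-2}:S_-\to C_-=G$ is a homotopy equivalence. Likewise $\pi_{2s}$ shows that $D^+_1\circ\pi_2:S_+\to C_+=T$ is a homotopy equivalence. Finally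
\[
S_-\cap S_+=P\times(-1,1)\times H\times\mathbb R^k ,
\]
and $p\mapsto(p,0,0,0)$ is a homotopy equivalence $P\to S_-\cap S_+$. The composites $P\to S_-\to G$ and $P\to S_+\to T$ are
\[
p\mapsto Y(p,-2,0,0)=\alpha(p)\gamma(-2),\qquad p\mapsto Z(p,2,0,0)=\beta(p)\,e(2\omega),
\]
homotopic to $\alpha$ and $\beta$ through $\alpha(p)\gamma(-2s)$ and $\beta(p)e(2s\omega)$.

\emph{Fundamental group.} $S_-$, $S_+$ and $S_-\cap S_+$ are path connected. Since $G$ is simply connected, so is $S_-$, and by van Kampen's theorem $\pi_1(S)$ is the quotient of $\pi_1(S_+)$ by the normal closure of the image of $\pi_1(S_-\cap S_+)$. This image is everything, because $\beta_*:\pi_1(G\vee T)\to\pi_1(T)$ is onto. Hence $\pi_1(S)=1$.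

\emph{Homology.} The map $(\alpha_*,\beta_*):\tilde H_*(G\vee T)\to\tilde H_*(G)\oplus\tilde H_*(T)$ induced by the two collapses is an isomorphism. It is, up to signs and the identifications above, the map $\tilde H_*(S_-\cap S_+)\to\tilde H_*(S_-)\oplus\tilde H_*(S_+)$ of the Mayer--Vietoris sequence, so $\tilde H_*(S)=0$.

By Hurewicz's theorem all homotopy groups of $S$ vanish. As a separable ANR (Corollary~\ref{cor:ANR}), $S$ has the homotopy type of a CW complex by (F1), so it is contractible by Whitehead's theorem. A contractible ANR is an AR by (F1), and Lemma~\ref{lem:top} gives the remaining properties.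
\end{proof}

\section{Transfer to Banach spaces}\label{sec:final}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $X$ be an infinite-dimensional Banach space. By (F3), $X\cong\ell_2(\kappa)$ for some infinite $\kappa$, and $\ell_2(\kappa)\cong\ell_2\times\ell_2(\kappa)$. With (F2), applied to the space $S$ of Proposition~\ref{prop:AR},
\[
S\times\ell_2(\kappa)\cong(S\times\ell_2)\times\ell_2(\kappa)\cong\ell_2\times\ell_2(\kappa)\cong X .
\]
On $S\times\ell_2(\kappa)$ consider the flow $\widehat\pi_t(x,w)=(\pi_t(x),e^{-t}w)$ and the compact invariant set $\widehat M=M\times\{0\}$. Let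
\[
\widehat U_\delta=U_\delta\times\{w:\|w\|<\delta\} .
\]
These sets are open and positively invariant, and every orbit eventually stays in each of them by Proposition~\ref{prop:attractor}. They form a neighborhood base of $\widehat M$: since $M$ is compact, an open set containing $M\times\{0\}$ contains $U\times\{\|w\|<\delta\}$ for some open $U\supset M$ and $\delta>0$, and $U$ contains $U_{\delta'}$ for some $\delta'\le\delta$ because $U_\delta$ shrinks with $\delta$. Hence every neighborhood of $\widehat M$ contains a positively invariant one. By Lemma~\ref{lem:flow}, applied to the first component, there is no equilibrium, and for $k=2$ no point is fixed by any $\widehat\pi_t$ with $t\ne0$.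

Transport the flow and $\widehat M$ to $X$ by the homeomorphism, call the new flow again $\pi$, and let $M'$ be the image of $\widehat M$. The notions of stability, invariance, fixed points and compactness are topological, so $M'$ is a nonempty compact invariant stable set and the fixed-point statements persist. Every orbit eventually stays in each neighborhood of $M'$, in particular in each $\varepsilon$-neighborhood for the norm, so $d(\pi_t(x),M')\to0$ for every $x\in X$. Thus $M'$ is globally asymptotically stable.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:dim}]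
If $\dim X<\infty$, use Proposition~\ref{prop:finite}; if $\dim X=\infty$, use Theorem~\ref{thm:main}.
\end{proof}

\begin{remark}
By Corollary~\ref{cor:notANR}, the attractor $M'$ is not an ANR. This can be seen directly on $M\subset S$. Let $k=1$ and $z\in C_+$. For every $r>0$ with $e^{ir}=z$ the set $M$ contains the $3$-sphere $\Sigma_r=\{((g,1),r,0,0):g\in G\}$, on which $Z=z$; by \eqref{eq:conv+} these spheres shrink to the point $z$ as $r\to\infty$. Let $O$ be the neighborhood of $z$ in $M$ consisting of the points of $M\cap S_0$ with $r>0$ and $|Z-z|<1$ and the points of $C_+$ at distance less than $1$ from $z$. A point $((g,1),r',0,0)$ with $g\ne1$ lies in $O$ only if $r'>0$ and $|e^{ir'}-z|<1$, so $O\cap\{|r'-r|=\pi\}$ and nearby points of $O$ have $\alpha(p)=1$. Hence the map $O\to G$ that sends $(p,r',0,0)$ to $\alpha(p)$ if $|r'-r|<\pi$, and all other points to $1$, is continuous. It is a homeomorphism on $\Sigma_r$, so $\Sigma_r$ is not contractible in $O$. Thus $M$ is not locally contractible at $z$. The coordinates $u$ and $v$, which make $S$ locally contractible, vanish on $M\cap S_0$.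
\end{remark}

\begin{thebibliography}{9}
\bibitem{source} \emph{Strong cellularity and global asymptotic stability}, \url{http://matwbn.icm.edu.pl/ksiazki/fm/fm138/fm138113.pdf}.
\bibitem{Hu} Hu, \emph{Theory of Retracts}.
\bibitem{KL} Kruse and Liebnitz, Pacific J. Math. 16 (1966).
\bibitem{Milnor} Milnor, Trans. AMS 90 (1959).
\bibitem{Tor74} Toru\'nczyk, \emph{Absolute retracts as factors of normed linear spaces}, Fund. Math. 86 (1974).
\bibitem{Tor81} Toru\'nczyk, \emph{Characterizing Hilbert space topology}, Fund. Math. 111 (1981), with correction, Fund. Math. 125 (1985).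
\end{thebibliography}

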